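# Polynomial maps from products of spheres to spheres, and weights in cohomology

## 1. Real algebraic spheres, polynomial maps, and degree

**Definition (real algebraic set).** A real algebraic set in $\mathbf R^n$ is the set of common zeros of a family of polynomials in $\mathbf R[T_1,\dots,T_n]$.

The example for this talk is the unit sphere $S^m=\{x\in\mathbf R^{m+1}:\|x\|=1\}$, the zero set of $x_0^2+\dots+x_m^2-1$. A product $S^{k_1}\times\dots\times S^{k_r}$ sits in $\mathbf R^{k_1+1}\times\dots\times\mathbf R^{k_r+1}=\mathbf R^{k_1+\dots+k_r+r}$ and is cut out by $r$ such equations, one for each block of variables. For instance $S^1\times S^1\subset\mathbf R^4$ is given by $x_0^2+x_1^2=1$ and $y_0^2+y_1^2=1$.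

**Definition (polynomial mapping).** Let $X\subset\mathbf R^n$ and $Y\subset\mathbf R^q$ be real algebraic sets. A mapping $f=(f_1,\dots,f_q):X\to Y$ is a polynomial mapping if for each $i$ there is a polynomial $\varphi_i\in\mathbf R[T_1,\dots,T_n]$ with $f_i(x)=\varphi_i(x)$ for all $x\in X$.

Example: identify $(x_0,x_1)\in S^1$ with $z=x_0+ix_1$. The map $z\mapsto z^q$ is polynomial, because $\operatorname{Re}(x_0+ix_1)^q$ and $\operatorname{Im}(x_0+ix_1)^q$ are polynomials in $x_0,x_1$. By contrast $x\mapsto|x_0|$, from $S^1$ to $\mathbf R$, is not polynomial: a polynomial in $(\cos\theta,\sin\theta)$ is a smooth function of $\theta$, and $|\cos\theta|$ is not. Compositions and products of polynomial maps are polynomial. Note that the $\varphi_i$ are only required to satisfy $\sum\varphi_i^2=1$ on $X$ when the target is a sphere, not on all of $\mathbf R^n$.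

**Definition (degree, null homotopic).** Let $X$ be a closed connected oriented manifold of dimension $d\ge1$, and $f:X\to S^d$ continuous. The degree of $f$ is the integer with $f^*[S^d]=\deg f\cdot[X]$, where $[\,\cdot\,]$ is the generator of top cohomology given by the orientation. A map is null homotopic if it is homotopic to a constant map.

If $f$ is smooth and $y$ is a regular value, then $\deg f$ is the sum over $x\in f^{-1}(y)$ of the local degrees $\pm1$, the signs telling whether $df_x$ preserves orientation. Examples: $z\mapsto z^q$ on $S^1$ has degree $q$; a reflection of $S^a$ has degree $-1$; the antipodal map of $S^b$ is a product of $b+1$ reflections and has degree $(-1)^{b+1}$. Degree is multiplicative under composition, and $\deg(f\times\mathrm{id})=\deg f$.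

Since $H^d(X;\mathbf Z)=\mathbf Z$ injects into $H^d(X;\mathbf Q)$, the degree can be read off from rational cohomology. From now on cohomology has $\mathbf Q$-coefficients. The one theorem of topology that we need is the following.

**(H) (Hopf).** For a closed connected oriented $d$-manifold $X$, $d\ge 1$, homotopy classes of maps $X\to S^d$ are classified by the degree. In particular, degree $0$ implies null homotopic.

**Definition (classes on a product of spheres).** Let $k_1,\dots,k_r\ge1$, $r\ge 1$, and $X=S^{k_1}\times\dots\times S^{k_r}$. For $I\subset\{1,\dots,r\}$ put $|k_I|=\sum_{i\in I}k_i$, let $o(I)$ be the number of $i\in I$ with $k_i$ odd, and let $\sigma_I\in H^{|k_I|}(X)$ be the cross product of the fundamental classes of the factors in $I$ (and of $1\in H^0$ on the other factors).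

By the Künneth formula the $\sigma_I$ with $|k_I|=d$ form a basis of $H^d(X)$. Example: on $S^1\times S^1\times S^2$ with $d=2$ the basis is $\sigma_{\{1,2\}},\sigma_{\{3\}}$, and $o(\{1,2\})=2$, $o(\{3\})=0$.

## 2. Which products of spheres carry a polynomial map of nonzero degree?

Every closed connected oriented $d$-manifold has a continuous map of degree $1$ to $S^d$: collapse the complement of a ball. So among continuous maps nothing prevents a product of spheres of total dimension $d$ from mapping onto $S^d$ with any degree. Does this survive if we insist on polynomial maps?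

The problem comes from "On polynomial mappings into spheres", where the following facts are quoted. If $d\ge2$, then each polynomial mapping from $S^1\times\dots\times S^1$ ($d$ factors) into $S^d$ is null homotopic (Loday). More generally, if $k_1,\dots,k_p$ are positive odd integers, $p\ge1$, and $d=k_1+\dots+k_p+1$, then each polynomial mapping from $S^{k_1}\times\dots\times S^{k_p}\times S^1$ to $S^d$ is null homotopic. On the other hand, for each positive integer $n$ and each integer $k$ there is a polynomial mapping from $S^{2n}\times S^1$ into $S^{2n+1}$ of degree $k$ (Loday). The conjecture is that in the second fact the last factor $S^1$ may be replaced by any odd sphere. We prove it.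

**Theorem 1.** If $k_1,\dots,k_{p+1}$, $p\ge1$, are positive odd integers, then every polynomial map $S^{k_1}\times\dots\times S^{k_{p+1}}\to S^d$, $d=\sum k_i$, is null homotopic.

The proof gives a statement about each cohomology class separately, for any target dimension.

**Theorem 2.** Let $d\ge 1$ and let $f:X=S^{k_1}\times\dots\times S^{k_r}\to S^d$ be polynomial. Write $f^*[S^d]=\sum_{|k_I|=d}c_I\,\sigma_I\in H^d(X;\mathbf Q)$. Then $c_I=0$ whenever $o(I)\ge2$.

In the example $S^1\times S^1\times S^2\to S^2$, Theorem 2 says that $c_{\{1,2\}}=0$. The coefficient $c_{\{3\}}$ is free to be nonzero: the projection to $S^2$ has $c_{\{3\}}=1$.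

**Theorem 3.** Let $d=k_1+\dots+k_r$. All polynomial maps $S^{k_1}\times\dots\times S^{k_r}\to S^d$ are null homotopic if and only if at least two of the $k_i$ are odd. If no $k_i$ is odd, degree $2^{r-1}$ is realized. If exactly one $k_i$ is odd, every degree in $2^{r-1}\mathbf Z$ is realized.

A fourth theorem, in which all factors but two odd spheres are replaced by a more general algebraic manifold, is stated and proved in Section 9.

## 3. The maps $\psi_{a,b}$ and the parity of $b$

Let us look for polynomial maps of nonzero degree. For $a,b\ge1$ write a point of $S^a$ as $(x_0,x')$ with $x'\in\mathbf R^a$, and set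
$$\psi_{a,b}:S^a\times S^b\to S^{a+b},\qquad \big((x_0,x'),y\big)\mapsto(x',\,x_0y)\in\mathbf R^a\times\mathbf R^{b+1}.\tag{1}$$
It lands in the sphere because $|x'|^2+x_0^2|y|^2=|x'|^2+x_0^2=1$.

**Lemma 0.** $\deg\psi_{a,b}=\pm2$ if $b$ is even, and $\deg\psi_{a,b}=0$ if $b$ is odd.

*Proof.* Fix $e\in S^b$. A preimage of $(0,e)$ has $x'=0$, so $x_0=\pm1$ and $y=\pm e$ with the same sign. Hence there are two preimages, $P_+=((1,0),e)$ and $P_-=((-1,0),-e)$.

At $P_+$ tangent vectors have $dx_0=0$, $dx'\in\mathbf R^a$ arbitrary, and $dy\in e^\perp$. The differential of $(x',x_0y)$ is $(dx',\,y\,dx_0+x_0\,dy)=(dx',dy)$. This is an isomorphism onto $\mathbf R^a\oplus e^\perp$, the tangent space of $S^{a+b}$ at $(0,e)$. So $P_+$ is a regular point.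

The involution $\tau((x_0,x'),y)=((-x_0,x'),-y)$ satisfies $\psi_{a,b}\circ\tau=\psi_{a,b}$ and exchanges $P_+$ and $P_-$. So $P_-$ is regular too, and its local degree is that of $P_+$ times the sign $\deg\tau$. Now $\tau$ is a reflection of $S^a$ times the antipodal map of $S^b$, so $\deg\tau=(-1)(-1)^{b+1}=(-1)^b$. The two local degrees add if $b$ is even and cancel if $b$ is odd. $\square$

So $S^1\times S^2$ has a polynomial map of degree $\pm2$ to $S^3$, while on the torus $\psi_{1,1}(\theta,\varphi)=(\sin\theta,\cos\theta\cos\varphi,\cos\theta\sin\varphi)$ has degree $0$, although it is onto. If $a$ is even and $b$ is odd, exchange the two factors and use $\psi_{b,a}$ to get degree $\pm2$. Only when both $a$ and $b$ are odd does neither order help. This matches the conjecture, but it is one family of maps; we need an argument for all of them.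

## 4. The degree as an integral, and powers of $\pi$

The first thing to try is to compute the degree. For a smooth $f:S^1\times S^1\to S^2$,
$$\deg f=\frac1{4\pi}\int_0^{2\pi}\!\!\int_0^{2\pi} f\cdot(\partial_\theta f\times\partial_\varphi f)\,d\theta\,d\varphi,$$
because the area form of $S^2$ at $p$ is $(u,v)\mapsto p\cdot(u\times v)$ and the area is $4\pi$. If $f$ is polynomial, the integrand is a trigonometric polynomial in $\theta,\varphi$. If $c$ is its constant term, the integral is $4\pi^2c$, so
$$\deg f=\pi c.\tag{2}$$
Suppose that the coefficients of $f$ are algebraic numbers. Then $c$ is algebraic. Since $\pi$ is transcendental and $\deg f$ is an integer, $c=0$ and $\deg f=0$.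

The same computation can be made for $X=S^{k_1}\times\dots\times S^{k_r}$ and $d=\sum k_i$. Let $\omega_n=\sum_i(-1)^ix_i\,dx_0\wedge\dots\widehat{dx_i}\dots\wedge dx_n$ be the volume form of $S^n$. On $S^n$ we have
$$dx_0\wedge\dots\widehat{dx_i}\dots\wedge dx_n=(-1)^ix_i\,\omega_n ;$$
indeed, evaluate on $v_1,\dots,v_n$ such that $(x,v_1,\dots,v_n)$ is an oriented orthonormal basis, and use that an orthogonal matrix of determinant $1$ equals its matrix of cofactors. Pulling $\omega_d$ back by $f$ gives a form of degree $d$ on $X$ with polynomial coefficients. A term with more than $k_i$ differentials from the $i$-th factor vanishes on $X$, so only terms with exactly $k_i$ differentials from each factor survive. Hence $f^*\omega_d=h\cdot\omega_{k_1}\wedge\dots\wedge\omega_{k_r}$ with a polynomial $h$, and $h$ has algebraic coefficients if $f$ does.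

Next, computing $\int_{\mathbf R^{n+1}}x^\alpha e^{-|x|^2}dx$ coordinate by coordinate and in polar coordinates gives, when all $\alpha_i$ are even,
$$\int_{S^n}x^\alpha=\frac{2\prod_{i=0}^n\Gamma\big(\frac{\alpha_i+1}2\big)}{\Gamma\big(\frac{|\alpha|+n+1}2\big)},\qquad |\alpha|=\sum_i\alpha_i,$$
and the integral is $0$ if some $\alpha_i$ is odd, by reflection. Each factor in the numerator is a rational multiple of $\sqrt\pi$. The denominator is rational if $n$ is odd and a rational multiple of $\sqrt\pi$ if $n$ is even. So the value lies in $\mathbf Q\,\pi^{\lceil n/2\rceil}$, and $\alpha=0$ shows that the volume of $S^n$ is a nonzero element of it. Therefore, if $f$ has algebraic coefficients,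
$$\deg f=(\text{algebraic number})\cdot\pi^{e},\qquad e=\sum_i\lceil k_i/2\rceil-\lceil d/2\rceil.\tag{3}$$
If $o$ of the $k_i$ are odd, then $\sum\lceil k_i/2\rceil=(d+o)/2$, while $\lceil d/2\rceil$ is $d/2$ or $(d+1)/2$; and $o\equiv d$ modulo $2$. So $e>0$ exactly when $o\ge2$, and then $\deg f=0$.

The argument, as it stands, stops at one precise place. For arbitrary real coefficients the number in front of $\pi^e$ in (3) is only a real number, and an equation such as $\pi c=1$ with $c$ real is not contradictory. What we want to keep is the exponent $\lceil n/2\rceil$ attached to $S^n$, and the comparison of exponents on the two sides. What we want to lose is the dependence on the coefficients. There is a structure on cohomology that does this: an algebraic map respects it, whatever its coefficients are.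

## 5. Weights on the cohomology of complex varieties

A variety here is a complex algebraic variety with its classical topology.

**Definition (Hodge structure).** A pure Hodge structure of weight $w$ is a finite-dimensional $\mathbf Q$-vector space $H$ with a decomposition $H\otimes\mathbf C=\bigoplus_{p+q=w}H^{p,q}$ such that $H^{q,p}$ is the complex conjugate of $H^{p,q}$.

Examples: $H^1$ of an elliptic curve has weight $1$ and dimension $2=\dim H^{1,0}+\dim H^{0,1}$. The structure $\mathbf Q(-m)$ is one-dimensional of type $(m,m)$, so of weight $2m$.

**Definition (mixed Hodge structure, weights).** A mixed Hodge structure (MHS) is a finite-dimensional $\mathbf Q$-vector space $H$ with an increasing filtration $W$ of $H$ and a decreasing filtration of $H\otimes\mathbf C$ such that the latter induces on each $\mathrm{Gr}^W_wH=W_wH/W_{w-1}H$ a pure Hodge structure of weight $w$. The weights of $H$ are the $w$ with $\mathrm{Gr}^W_wH\ne0$, and $H$ is pure of weight $w$ if $w$ is its only weight. A morphism of MHS is a linear map preserving both filtrations; in particular it maps $W_w$ to $W_w$.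

Weights add under tensor products: $W_w(A\otimes B)=\sum_{a+b=w}W_aA\otimes W_bB$. The twist $H(-1)=H\otimes\mathbf Q(-1)$ raises all weights by $2$. A direct sum has $W_w(A\oplus B)=W_wA\oplus W_wB$.

We use the following facts, from Deligne's *Théorie de Hodge II*, Publ. IHES 40, 1971, and *III*, Publ. IHES 44, 1974.

* **(D1)** For a variety $V$, $H^n(V)$ carries a functorial MHS. Morphisms of varieties induce morphisms of MHS. The Künneth isomorphism is an isomorphism of MHS. If $V$ is smooth, the weights of $H^n(V)$ are $\ge n$, that is, $W_{n-1}H^n(V)=0$.
* **(D2)** (*Hodge II*, weight spectral sequence.) Let $\overline V$ be smooth projective, $D\subset\overline V$ a smooth divisor, $V=\overline V\setminus D$. Then $\mathrm{Gr}^W_wH^n(V)$ is a subquotient of $H^n(\overline V)$ for $w=n$, a subquotient of $H^{n-1}(D)(-1)$ for $w=n+1$, and zero for all other $w$.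
* **(D3)** In the Hodge decomposition of $\mathrm{Gr}^W_w\otimes\mathbf C$ one has $\dim H^{p,q}=\dim H^{q,p}$. Hence $\dim\mathrm{Gr}^W_w$ is even when $w$ is odd: no pair $(p,q)$ with $p+q=w$ has $p=q$, so the summands pair off.

Example: $V=\mathbf C^*=\mathbf P^1\setminus\{0,\infty\}$. By (D2), $\mathrm{Gr}^W_1H^1(\mathbf C^*)$ is a subquotient of $H^1(\mathbf P^1)=0$. So the one-dimensional space $H^1(\mathbf C^*)$ is pure of weight $2$, one more than its degree. By Künneth, $H^2(\mathbf C^*\times\mathbf C^*)$ is pure of weight $4$. On the other hand $H^2(\mathbf P^1)$ is pure of weight $2$, since $\mathbf P^1$ is smooth projective (take $D=\emptyset$).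

The comparison of weights that we make is the following.

**Lemma 1.** Let $\Phi:A\to B$ be a morphism of MHS, and suppose that all weights of $A$ are $\le w$ and all weights of $B$ are $>w$. Then $\Phi=0$.

*Proof.* We have $\Phi(A)=\Phi(W_wA)\subset W_wB=0$. $\square$

## 6. The quadrics $Q_n$: homotopy type, weight, and real points

For $n\ge1$ let
$$Q_n=\Big\{x\in\mathbf C^{n+1}:\sum_{i=0}^nx_i^2=1\Big\}.$$
It is a smooth affine variety, because the gradient $2x$ of the equation is nonzero on it, and $Q_n\cap\mathbf R^{n+1}=S^n$. Example: $z=x_0+ix_1$ identifies $Q_1$ with $\mathbf C^*$, since $(x_0+ix_1)(x_0-ix_1)=1$, and $S^1\subset Q_1$ becomes the unit circle.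

The plan is to extend a polynomial map $f$ of spheres to an algebraic map $F$ of quadrics. Topology alone gives nothing new here, as the first lemma shows: the quadric and the sphere have the same homotopy type. The gain is that $F^*$ must respect weights.

**Lemma 2.** The inclusion $S^n\hookrightarrow Q_n$ is a homotopy equivalence. In particular $Q_n$ is connected, $H^i(Q_n)=\mathbf Q$ for $i=0,n$, and $H^i(Q_n)=0$ otherwise.

*Proof.* Write $x=a+ib$ with $a,b\in\mathbf R^{n+1}$. The equation of $Q_n$ says $|a|^2-|b|^2=1$ and $a\cdot b=0$. In particular $a\ne0$ and $|a|=\sqrt{1+|b|^2}$. Put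
$$x_t=\sqrt{1+t^2|b|^2}\;\frac a{|a|}+i\,t\,b,\qquad t\in[0,1].$$
The real part has squared length $1+t^2|b|^2$, the imaginary part has squared length $t^2|b|^2$, and they are orthogonal. So $x_t\in Q_n$. At $t=1$ we get $x$, at $t=0$ we get $a/|a|\in S^n$, and if $x\in S^n$ then $b=0$, $|a|=1$ and $x_t=x$. So $S^n$ is a deformation retract of $Q_n$. $\square$

**Lemma 3.** $H^n(Q_n)$ is pure of weight $2\lceil n/2\rceil$. That is, the weight is $n$ if $n$ is even and $n+1$ if $n$ is odd.

*Proof.* Let $\overline Q=\{\sum_{i=0}^nx_i^2=x_{n+1}^2\}\subset\mathbf P^{n+1}$ and $D=\overline Q\cap\{x_{n+1}=0\}=\{\sum_{i=0}^nx_i^2=0\}\subset\mathbf P^n$. Both are zero sets of nondegenerate quadratic forms. The gradient of a form $x^{T}Ax$ is $2Ax$, which is nonzero for $x\ne0$ when $A$ is invertible. So both are smooth. Points of $\overline Q\setminus D$ can be scaled to $x_{n+1}=1$, so $\overline Q\setminus D=Q_n$.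

By (D2) only the weights $n$ and $n+1$ can occur in $H^n(Q_n)$. This space is one-dimensional by Lemma 2, so exactly one weight occurs, with $\dim\mathrm{Gr}^W_w=1$. By (D3) this $w$ is even. The even number among $n,n+1$ is $2\lceil n/2\rceil$. $\square$

For $n=1$ the divisor $D$ consists of two points, and we recover the weight $2$ of $H^1(\mathbf C^*)$. The weight is twice the exponent of $\pi$ found in Section 4.

The last lemma says that a polynomial identity on a product of real spheres persists on the product of quadrics.

**Lemma 4.** Let $X=\prod_iS^{k_i}$ and $X_{\mathbf C}=\prod_iQ_{k_i}$, all $k_i\ge 1$. A complex polynomial vanishing on $X$ vanishes on $X_{\mathbf C}$.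

*Proof.* $X_{\mathbf C}$ is a connected complex manifold by Lemma 2. Take a point of $S^k$ with, say, $x_0\ne0$. By the implicit function theorem $x_1,\dots,x_k$ are local holomorphic coordinates on $Q_k$ there, with $x_0$ a branch of $\sqrt{1-x_1^2-\dots-x_k^2}$ near a real nonzero value. If $x_1,\dots,x_k$ are real and close to the given point, then $1-x_1^2-\dots-x_k^2$ is real and positive, so $x_0$ is real. So in these coordinates $S^k$ is locally the set of real points. Doing this in each factor, we get holomorphic coordinates on $X_{\mathbf C}$ near a point of $X$ in which $X$ is the real locus.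

Let $g$ be a holomorphic function on $X_{\mathbf C}$ vanishing on $X$. In these coordinates all its partial derivatives along the real locus vanish, and these are its Taylor coefficients up to factorials. So $g$ vanishes near the point, and by the identity theorem it vanishes on the connected manifold $X_{\mathbf C}$. $\square$

## 7. Comparing weights: proof of Theorems 1 and 2

*Proof of Theorem 2.*

**Step 1: extend $f$ to an algebraic map of quadrics.** This puts us where weights exist. Let $f=(\varphi_0,\dots,\varphi_d)|_X$ with real polynomials $\varphi_i$. The polynomial $\sum\varphi_i^2-1$ vanishes on $X$ because $f(X)\subset S^d$. By Lemma 4 it vanishes on $X_{\mathbf C}=\prod_iQ_{k_i}$. So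
$$F=(\varphi_0,\dots,\varphi_d):X_{\mathbf C}\to Q_d$$
is a morphism of varieties, and $F|_X=f$.

**Step 2: read $f^*$ as $F^*$.** This makes the coefficients $c_I$ visible on the complex side. Let $\iota_X:X\to X_{\mathbf C}$ and $\iota:S^d\to Q_d$ be the inclusions, so $F\circ\iota_X=\iota\circ f$. For each $n$ let $\eta_n\in H^n(Q_n)$ be the class restricting to $[S^n]$; it exists by Lemma 2. By Künneth and Lemma 2,
$$H^d(X_{\mathbf C})=\bigoplus_{|k_I|=d}H_I,\qquad H_I=\bigotimes_{i\in I}H^{k_i}(Q_{k_i})\otimes\bigotimes_{i\notin I}H^0(Q_{k_i}).\tag{4}$$
Each $H_I$ is one-dimensional, spanned by the cross product $\eta_I$ of the $\eta_{k_i}$, $i\in I$. Since $\iota_X$ is the product of the inclusions $S^{k_i}\subset Q_{k_i}$, $\iota_X^*\eta_I=\sigma_I$, and $\iota_X^*$ is an isomorphism. Now $f^*[S^d]=f^*\iota^*\eta_d=\iota_X^*F^*\eta_d$. Hence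
$$F^*\eta_d=\sum_{|k_I|=d}c_I\,\eta_I .$$

**Step 3: compute the weights on both sides.** By (D1), $F^*$ is a morphism of MHS, and (4) is a decomposition of MHS. By Lemma 3 the source $H^d(Q_d)$ is pure of weight $2\lceil d/2\rceil\le d+1$. Also $H^0(Q_k)$ is pure of weight $0$, by (D2) with $H^{-1}(D)=0$. Since $2\lceil k/2\rceil$ is $k$ for even $k$ and $k+1$ for odd $k$, the summand $H_I$ is pure of weight
$$\sum_{i\in I}2\lceil k_i/2\rceil=\sum_{i\in I}k_i+o(I)=d+o(I).$$

**Step 4: conclude.** Let $o(I)\ge2$. The component $H^d(Q_d)\to H_I$ of $F^*$ is a morphism of MHS from a source with weight $\le d+1$ to a target with weight $\ge d+2$. By Lemma 1 it is zero. It sends $\eta_d$ to $c_I\eta_I$, so $c_I=0$. $\square$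

For $S^1\times S^1\to S^2$ the map $F$ goes from $\mathbf C^*\times\mathbf C^*$ to $Q_2$, and $F^*$ goes from weight $2$ to weight $4$. For $S^{2n}\times S^1\to S^{2n+1}$ it goes from weight $2n+2$ to weight $2n+2$, and there is no contradiction, in agreement with Loday's maps. In general $o(I)\equiv d$ modulo $2$, so $2\lceil d/2\rceil=d+o(I)$ exactly when $o(I)\le1$: weights give no obstruction in those cases.

*Proof of Theorem 1.* Take $r=p+1\ge2$ and $I=\{1,\dots,p+1\}$. Then $|k_I|=d$ and $o(I)=p+1\ge2$. Since all $k_i\ge1$, a proper subset has a strictly smaller sum, so this $I$ is the only one with $|k_I|=d=\dim X$. Theorem 2 gives $f^*=0$ on $H^d(\,\cdot\,;\mathbf Q)$, that is, $\deg f=0$. The product $S^{k_1}\times\dots\times S^{k_{p+1}}$ is a closed connected orientable $d$-manifold. By (H), $f$ is null homotopic. $\square$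

## 8. Degrees that occur with at most one odd factor: proof of Theorem 3

**Step 1: two odd factors force degree $0$.** Suppose at least two $k_i$ are odd. Then $o(\{1,\dots,r\})\ge2$, and $\{1,\dots,r\}$ is the only $I$ with $|k_I|=d$. Exactly as in the proof of Theorem 1, Theorem 2 gives $\deg f=0$, and $f$ is null homotopic by (H).

**Step 2: a map of degree $2^{r-1}$ when at most one $k_i$ is odd.** This proves the converse. Permuting the factors is a polynomial diffeomorphism of degree $\pm1$, so we may assume that $k_2,\dots,k_r$ are even. Put $f_1=\mathrm{id}_{S^{k_1}}$ and, for $2\le s\le r$,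
$$f_s=\psi_{k_1+\dots+k_{s-1},\,k_s}\circ(f_{s-1}\times\mathrm{id}_{S^{k_s}}):S^{k_1}\times\dots\times S^{k_s}\to S^{k_1+\dots+k_s}.$$
Each $f_s$ is polynomial. By Lemma 0 and multiplicativity, with $k_s$ even, $\deg f_s=\pm2\deg f_{s-1}$. So $\deg f_r=\pm2^{r-1}\ne0$, and $f_r$ is not null homotopic. Together with Step 1 this proves the equivalence. Composing with a reflection of $S^d$ if necessary, we realize degree $2^{r-1}$.

**Step 3: polynomial self-maps of $S^d$ of every positive degree, for $d$ odd.** They will multiply the degree of $f_r$. For $q\ge1$ let $T_q,U_{q-1}$ be the Chebyshev polynomials, characterized by $T_q(\cos\theta)=\cos q\theta$ and $U_{q-1}(\cos\theta)\sin\theta=\sin q\theta$. The identity $T_q(x)^2+(1-x^2)U_{q-1}(x)^2=1$ holds for all $x=\cos\theta$, that is, at infinitely many $x$, so it holds as an identity of polynomials. Hence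
$$c_q:S^d\to S^d,\qquad(x_0,x')\mapsto\big(T_q(x_0),\,U_{q-1}(x_0)\,x'\big)$$
is a polynomial map into $S^d$, because $|x'|^2=1-x_0^2$. We claim that $\deg c_q=q$ for $d$ odd.

If $d=1$, then $c_q(\cos\theta,\sin\theta)=(\cos q\theta,\sin q\theta)$, which is $z\mapsto z^q$ and has degree $q$.

Let $d\ge3$ be odd. Away from the poles $(\pm1,0)$ write points as $(\cos\theta,\sin\theta\,v)$ with $\theta\in(0,\pi)$ and $v\in S^{d-1}$. Then
$$c_q(\cos\theta,\sin\theta\,v)=(\cos q\theta,\,\sin q\theta\,v).$$
Let $e'\in S^{d-1}$. The poles are not preimages of $(0,e')$, because $T_q(\pm1)=\pm1$ up to sign is not $0$. For other points we need $\cos q\theta=0$, so $\theta=\theta_s=\frac{(2s-1)\pi}{2q}$ with $1\le s\le q$. There $\sin q\theta_s=(-1)^{s-1}$, so $v=(-1)^{s-1}e'$. This gives $q$ preimages. We compute the local degrees in the coordinates $(\theta,v)$ on source and target, with the same orientation of $(0,\pi)\times S^{d-1}$ on both.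

* Let $s$ be odd. Put $\Theta=q\theta-(s-1)\pi$, which is $\frac\pi2$ at $\theta_s$. Since $s-1$ is even, $\cos\Theta=\cos q\theta$ and $\sin\Theta=\sin q\theta$. So $c_q$ is $(\theta,v)\mapsto(q\theta-(s-1)\pi,\,v)$, with local degree $+1$.
* Let $s$ be even. Put $\Theta=s\pi-q\theta$, which is $\frac\pi2$ at $\theta_s$. Since $s$ is even, $\cos\Theta=\cos q\theta$ and $\sin\Theta=-\sin q\theta$. So $c_q$ is $(\theta,v)\mapsto(s\pi-q\theta,\,-v)$. Reversing $\theta$ contributes $-1$, and the antipodal map of $S^{d-1}$ contributes $(-1)^d=-1$. The local degree is $+1$.

All points are regular and $\deg c_q=q$.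

**Step 4: all multiples of $2^{r-1}$ when exactly one $k_i$ is odd.** Then $d$ is odd and Step 3 applies. The maps $c_q\circ f_r$, $q\ge1$, have degree $\pm q\,2^{r-1}$. Composing with a reflection of $S^d$ changes the sign, and constant maps have degree $0$. So every degree in $2^{r-1}\mathbf Z$ is realized. $\square$

**Remark.** With at most one odd $k_i$ this does not determine the full set of realizable degrees. For $S^{2n}\times S^1$ the construction gives the even degrees, while by Loday's theorem quoted in Section 2 all degrees occur.

## 9. Two odd spheres times a nonsingular algebraic set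

In the proof of Theorem 2 only two odd factors are needed to create the excess weight. The others may be replaced by something quite general, and even the polynomial dependence on them can be relaxed.

**Definition (nonsingular).** Let $Y\subset\mathbf R^m$ be a real algebraic set and $I(Y)$ the ideal of real polynomials vanishing on $Y$. $Y$ is nonsingular of dimension $j$ if for each $y\in Y$ there are $g_1,\dots,g_{m-j}\in I(Y)$ with linearly independent differentials at $y$ such that, near $y$, $Y$ is the set of common real zeros of $g_1,\dots,g_{m-j}$.

In particular $Y$ is then a $j$-dimensional manifold. If one defines nonsingularity by asking that the local rings $O/I(Y)O$, with $O=\mathbf R[T]_{\mathfrak m_y}$, be regular of dimension $j$, the condition above follows. The tangent space at $y$ then has dimension $j$, so $m-j$ elements $g_i$ of $I(Y)$ have independent differentials at $y$. The ideal they generate in $O$ is prime of height $m-j$, is contained in the prime ideal $I(Y)O$ of the same height, and so equals it. Hence each of finitely many generators of $I(Y)$, times a polynomial nonzero at $y$, is a combination of the $g_i$.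

Example: $S^m$ with $g_1=|x|^2-1$. The cusp $Y=\{y^2=x^3\}\subset\mathbf R^2$ is not nonsingular of dimension $1$. If $h\in I(Y)$ has linear part $ax+by$, then $0=h(t^2,t^3)=at^2+bt^3+(\text{terms of order}\ge4)$, since the constant term of $h$ is $h(0,0)=0$. So $a=b=0$, and every element of $I(Y)$ has zero differential at the origin.

**Definition (regular function).** A regular function on $Y$ is a quotient of two polynomials restricted to $Y$, with denominator nowhere zero on $Y$.

Example: $1/(2+y_1)$ on the unit circle. On the complex quadric $Q_1$ the denominator does have zeros, at $y_1=-2$, so such functions do not extend to all of the complexification; this has to be dealt with below.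

**Theorem 4.** Let $k,l$ be odd positive integers. Let $Y\subset\mathbf R^m$ be a compact connected orientable nonsingular real algebraic set of dimension $j\ge0$, and let $d=k+l+j$. Let $f:S^k\times S^l\times Y\to S^d$ be a map whose components are polynomials in the variables of $S^k\times S^l$ with coefficients that are regular functions on $Y$. Then $f$ is null homotopic.

For example, all polynomial maps $S^k\times S^l\times Y\to S^d$ are covered. For the proof there is one new difficulty: a complexification of $Y$ need not have the homotopy type of $Y$. We shall only use that it is smooth and contains $Y$.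

*Proof.* Let $Y_{\mathbf C}\subset\mathbf C^m$ be the complex Zariski closure of $Y$. A complex polynomial vanishes on $Y$ if and only if its real and imaginary parts (with respect to coefficients) do, since points of $Y$ are real. So the ideal of $Y_{\mathbf C}$ is $I(Y)\otimes\mathbf C$, and $Y_{\mathbf C}$ is the set of complex zeros of $I(Y)$.

**Step 1: points of $Y$ are nonsingular points of $Y_{\mathbf C}$.** This provides a smooth complex variety around $Y$. Let $y\in Y$ and take $g_1,\dots,g_{m-j}$ as in the definition. Their differentials are independent over $\mathbf R$, hence over $\mathbf C$. So near $y$ in $\mathbf C^m$ they define a complex manifold $M$ of dimension $j$, and $Y_{\mathbf C}\subset M$ near $y$. By the implicit function theorem, $j$ of the coordinates of $\mathbf C^m$ are holomorphic coordinates on $M$ near $y$. The remaining coordinates are power series in them with real coefficients, because the $g_i$ are real. So in these coordinates the real points of $M$ form the real locus. By the choice of the $g_i$, these real points are exactly $Y$ near $y$.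

Each $h\in I(Y)$ vanishes on this real locus, hence on $M$ near $y$, by the Taylor series argument of Lemma 4. Applying this to finitely many generators of $I(Y)$, we get $M\subset Y_{\mathbf C}$ near $y$. So $Y_{\mathbf C}=M$ near $y$. Therefore $Y_{\mathbf C}$ has local dimension $j$ at $y$. Its Zariski tangent space there is annihilated by $m-j$ independent differentials, so it has dimension at most $j$. Hence $y$ is a nonsingular point of $Y_{\mathbf C}$.

**Step 2: extend $f$ to a morphism.** Choose expressions for the coefficients of $f$ as quotients of polynomials, and let $\Delta$ be the product of the finitely many denominators. Let $U\subset Y_{\mathbf C}$ be the set of nonsingular points of $Y_{\mathbf C}$ at which $\Delta\ne0$. It is Zariski open, it is a smooth variety, and it contains $Y$ by Step 1 and because $\Delta$ has no zero on $Y$. The components of $f$ define regular functions $F_0,\dots,F_d$ on $Q_k\times Q_l\times U$.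

We check that $\sum F_i^2=1$. Let $g=\Delta^2\big(\sum F_i^2-1\big)$, a polynomial in $(u,v,y)$. It vanishes on $S^k\times S^l\times Y$. Fix $y\in Y$: the polynomial $g(\cdot,\cdot,y)$ vanishes on $S^k\times S^l$, hence on $Q_k\times Q_l$ by Lemma 4. So for fixed $(u,v)\in Q_k\times Q_l$ the polynomial $g(u,v,\cdot)$ vanishes on $Y$, hence on $Y_{\mathbf C}$. Since $\Delta\ne0$ on $U$, $\sum F_i^2=1$ on $Q_k\times Q_l\times U$. So
$$F=(F_0,\dots,F_d):Q_k\times Q_l\times U\to Q_d$$
is a morphism of varieties extending $f$.

**Step 3: decompose $H^d(Q_k\times Q_l\times U)$.** By (D1) and Lemma 2 it is, as an MHS, the direct sum of the terms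
$$H^\alpha(Q_k)\otimes H^\beta(Q_l)\otimes H^\gamma(U),\qquad\alpha\in\{0,k\},\ \beta\in\{0,l\},\ \alpha+\beta+\gamma=d=k+l+j.$$
There are two kinds of terms, and each is harmless for its own reason.

The term $(\alpha,\beta,\gamma)=(k,l,j)$: here $H^k(Q_k)$ and $H^l(Q_l)$ are pure of weights $k+1$ and $l+1$ by Lemma 3, since $k$ and $l$ are odd. The weights of $H^j(U)$ are $\ge j$ because $U$ is smooth. So all weights of this term are $\ge(k+1)+(l+1)+j=d+2$. The weight of $H^d(Q_d)$ is $\le d+1$. By Lemma 1 the component of $F^*$ in this term is zero.

Every other term has $(\alpha,\beta)\ne(k,l)$, so $\alpha+\beta<k+l$ and $\gamma>j$. Restriction to $S^k\times S^l\times Y$ is compatible with the Künneth decomposition, and on the third factor it is the restriction $H^\gamma(U)\to H^\gamma(Y)$. Since $H^\gamma(Y)=0$ for $\gamma>j=\dim Y$, the whole term restricts to $0$.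

**Step 4: conclude.** Let $\eta_d\in H^d(Q_d)$ restrict to $[S^d]$. Since $F$ extends $f$, the class $f^*[S^d]$ is the restriction of $F^*\eta_d$ to $S^k\times S^l\times Y$. By Step 3 the component of $F^*\eta_d$ in the term $(k,l,j)$ is zero, and all other components restrict to zero. So $f^*[S^d]=0$ in $H^d(S^k\times S^l\times Y;\mathbf Q)$, that is, $\deg f=0$. The manifold $S^k\times S^l\times Y$ is closed, connected and orientable of dimension $d$. By (H), $f$ is null homotopic. $\square$
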